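# Sawtooth Fourier coefficients and integer ratios in Beatty partitions

Throughout, $e(t)=e^{2\pi i t}$, $\lfloor t\rfloor$ and $\lceil t\rceil$ are floor and ceiling, and for a bounded function $f$ on the positive integers
$$M_\theta(f)=\lim_{X\to\infty}\frac1X\sum_{x\le X}f(x)\,e(-\theta x)$$
whenever the limit exists. This is the Fourier coefficient of $f$ at frequency $\theta$; it depends only on $\theta$ modulo $1$.

## 1. A sawtooth along the integers and the size of its Fourier coefficients

Everything in these notes turns on one function. For $0<\gamma<1$ and $\beta\in\mathbb R$ let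
$$b(x)=\lceil (x-\beta)\gamma\rceil-(x-\beta)\gamma\in[0,1)\qquad(x\in\mathbb Z).$$
This is the $1$-periodic sawtooth $B(t)=\lceil t\rceil-t$, sampled along the arithmetic progression $t=\gamma(x-\beta)$. For instance, with $\gamma=\frac12$, $\beta=0$ it is $0$ at even $x$ and $\frac12$ at odd $x$, so that $M_{1/2}(b)=\frac12\cdot\frac12\cdot(-1)=-\frac14$.

Here is what it is for. The number of times the sequence $\lfloor n/\gamma+\beta\rfloor$ hits the integer $x$ will turn out to be $\gamma+b(x+1)-b(x)$. If several such sequences together hit every integer once, the corresponding sawtooths add up to a constant, so at every non-integer frequency their Fourier coefficients cancel. The coefficients of a single sawtooth have explicit absolute values. At a frequency where one coefficient is large, the others must be large enough to cancel it, and we shall see that they hardly can.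

Two textbook facts are used. *Weyl's theorem:* if $\gamma$ is irrational and $F$ is $1$-periodic and Riemann integrable, then $\frac1X\sum_{x\le X}F(\gamma x+c)\to\int_0^1F$ for every real $c$. And trigonometric polynomials approximate $B$ in the $L^1$ norm on $[0,1]$.

**Lemma 1.** (a) Let $\gamma$ be irrational. If $\theta=k\gamma+l$ with integers $k\ne0$ and $l$, then $|M_\theta(b)|=\frac1{2\pi|k|}$. If $\theta\notin\mathbb Z+\gamma\mathbb Z$, then $M_\theta(b)=0$.

(b) Let $\gamma=q/p$ in lowest terms, $p\ge2$, and $q\bar q\equiv1\pmod p$. If $p\theta\notin\mathbb Z$, then $M_\theta(b)=0$. If $\theta=a/p$ with $p\nmid a$, then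
$$|M_\theta(b)|=\frac1{2p\,|\sin(\pi a\bar q/p)|}.$$

**Proof of (a).** We first compute the ordinary Fourier coefficients of $B$. On $(0,1]$ we have $B(t)=1-t$, so for $k\ne0$, integrating by parts,
$$\hat B(k)=\int_0^1(1-t)e(-kt)\,dt=\Big[\frac{(1-t)e(-kt)}{-2\pi ik}\Big]_0^1-\frac1{2\pi ik}\int_0^1e(-kt)\,dt=\frac1{2\pi ik}.$$
Now we transfer this to the samples. Given $\epsilon>0$ pick a trigonometric polynomial $P(t)=\sum_n\hat P(n)e(nt)$ with $\int_0^1|B-P|<\epsilon$. Then $P(\gamma(x-\beta))=\sum_n\hat P(n)e(-n\gamma\beta)e(n\gamma x)$, and the mean of $e((n\gamma-\theta)x)$ over $x$ is $1$ if $n\gamma-\theta\in\mathbb Z$ and $0$ otherwise (a geometric sum). Since $\gamma$ is irrational, at most one $n$ satisfies $n\gamma-\theta\in\mathbb Z$.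

If $\theta=k\gamma+l$, the mean of $P(\gamma(x-\beta))$ against $e(-\theta x)$ is $\hat P(k)e(-k\gamma\beta)$, and $|\hat P(k)-\hat B(k)|\le\int_0^1|B-P|<\epsilon$. If $\theta\notin\mathbb Z+\gamma\mathbb Z$ that mean is $0$. By Weyl's theorem, applied to the Riemann integrable function $|B-P|$, replacing $B$ by $P$ changes the averages over $x\le X$ by at most a quantity that tends to $\int_0^1|B-P|<\epsilon$. So the averages of $b(x)e(-\theta x)$ are eventually within $2\epsilon$ of $\hat B(k)e(-k\gamma\beta)$, respectively of $0$. Since $\epsilon$ is arbitrary, the limit exists and has the stated absolute value.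

**Proof of (b).** We first make $b$ explicit. Let $f=\lfloor q\beta\rfloor$. For integers $N,k$ we have $N-q\beta\le pk\iff N-pk\le q\beta\iff N-pk\le f\iff N-f\le pk$. Hence $\lceil(N-q\beta)/p\rceil=\lceil (N-f)/p\rceil$. Let $\langle n\rangle\in\{0,\dots,p-1\}$ denote the residue of $n$ modulo $p$; then $\lceil n/p\rceil-n/p=\frac1p\langle -n\rangle$. With $N=qx$,
$$b(x)=\Big\lceil\frac{qx-f}p\Big\rceil-\frac{qx-f}p+\frac{q\beta-f}p=\frac1p\langle f-qx\rangle+\frac{q\beta-f}p .$$
So $b$ has period $p$. A function of period $p$ is a combination of the exponentials $e(ax/p)$; hence $M_\theta(b)=0$ if $p\theta\notin\mathbb Z$, and $M_{a/p}(b)=\frac1p\sum_{x\bmod p}b(x)e(-ax/p)$.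

Let $p\nmid a$. The constant $(q\beta-f)/p$ contributes $0$. Put $y=\langle f-qx\rangle$, so $x\equiv\bar q(f-y)$, and let $\xi=e(a\bar q/p)$, which is $\ne1$ and satisfies $\xi^p=1$. Then
$$M_{a/p}(b)=\frac1{p^2}\,e(-a\bar qf/p)\sum_{y=0}^{p-1}y\,\xi^y .$$
Finally $(\xi-1)\sum_{y=0}^{p-1}y\xi^y=(p-1)\xi^p-\sum_{y=1}^{p-1}\xi^y=(p-1)+1=p$, so $|M_{a/p}(b)|=\frac1{p|\xi-1|}$, and $|\xi-1|=2|\sin(\pi a\bar q/p)|$. $\blacksquare$

For $\gamma=\frac12$, $a=1$ the formula gives $\frac1{4\sin(\pi/2)}=\frac14$, as computed above.

## 2. Beatty partitions, the two theorems, and the cancellation identity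

**Definition.** For real $\alpha>0$ and $\beta$, the *Beatty sequence* with modulus $\alpha$ is $S(\alpha,\beta)=\{\lfloor\alpha n+\beta\rfloor\}_{n=1}^\infty$. A family $S(\alpha_i,\beta_i)$, $1\le i\le m$, *partitions the positive integers* if every positive integer lies in exactly one of the sequences and each sequence takes every value at most once.

For example, $S(2,0)$ and $S(2,-1)$ are the even and the odd positive integers, and they form a partition. When two moduli coincide, as here, they have ratio $1$. The question is what happens when they are distinct: must some modulus be an integer multiple of another? This was asked, as a conjecture of Fraenkel, in "Covering systems of congruences and the Lovász Local Lemma", https://www.math.stonybrook.edu/Videos/Colloquium/PDFs/20160204-Hough.pdf. The answer is yes for $m\ge3$.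

**Theorem 1.** Let $m\ge3$ and let $S(\alpha_i,\beta_i)$, $1\le i\le m$, partition the positive integers, with pairwise distinct moduli. Then $\alpha_i/\alpha_j\in\mathbb Z$ for some $i\ne j$.

**Theorem 2.** Under the same hypotheses all $\alpha_i$ are rational, the largest modulus $D$ is an integer, and $D/\alpha_i\in\mathbb Z$ for every $i$. Moreover at least three moduli have numerator exactly $D$ in lowest terms, and the densities $1/\alpha_i$ of those moduli sum to more than $1/2$.

**From partitions to sawtooths.** The purpose of this step is to turn the hypothesis into a statement about Fourier coefficients. Write $\gamma_j=1/\alpha_j$, let $b_j$ be the sawtooth of Section 1 with parameters $\gamma_j,\beta_j$, and let $c_j(x)=\#\{n\ge1:\lfloor\alpha_jn+\beta_j\rfloor=x\}$. The hypothesis says $\sum_jc_j(x)=1$ for all $x\ge1$. Now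
$$\lfloor\alpha_jn+\beta_j\rfloor=x\iff x\le\alpha_jn+\beta_j<x+1\iff(x-\beta_j)\gamma_j\le n<(x+1-\beta_j)\gamma_j .$$
Choose $X_0\ge1$ larger than all $\beta_j$. For $x\ge X_0$ the lower end is positive, so the condition $n\ge1$ is automatic. A half-open interval $[u,v)$ contains $\lceil v\rceil-\lceil u\rceil$ integers, so
$$c_j(x)=\lceil(x+1-\beta_j)\gamma_j\rceil-\lceil(x-\beta_j)\gamma_j\rceil=\gamma_j+b_j(x+1)-b_j(x)\qquad(x\ge X_0).$$
Here $b_j$ is bounded, so the differences telescope to something bounded, and averaging $\sum_jc_j(x)=1$ over $x$ gives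
$$\sum_j\gamma_j=1.\tag{1}$$
Since there are at least two sequences, $0<\gamma_j<1$ for each $j$. Subtracting (1) from $\sum_jc_j(x)=1$ shows $\sum_jb_j(x+1)=\sum_jb_j(x)$ for $x\ge X_0$. So $\sum_jb_j$ is eventually constant. The coefficients $M_\theta(b_j)$ exist for $\theta\notin\mathbb Z$ by Lemma 1, and a constant has coefficient $0$ there. Hence
$$\sum_jM_\theta(b_j)=0\qquad(\theta\notin\mathbb Z).\tag{2}$$
Only (1), (2), the distinctness of the moduli and $m\ge3$ will be used from now on. In particular the argument uses only that every sufficiently large integer is taken exactly once in total.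

## 3. Two sequences, arithmetic progressions, and the densities 1/7, 2/7, 4/7

**Two sequences.** For $m=2$ the conclusion fails. By the Beatty–Rayleigh theorem, $S(\alpha_1,0)$ and $S(\alpha_2,0)$ partition the positive integers whenever $\alpha_1,\alpha_2>1$ are irrational with $1/\alpha_1+1/\alpha_2=1$. With $\varphi=\frac{1+\sqrt5}2$ one may take $\alpha_1=\varphi$, $\alpha_2=\varphi^2$, and neither $\varphi$ nor $1/\varphi$ is an integer. It fails for rational moduli too:
$$S(\tfrac52,0)=\{2,5,7,10,\dots\},\qquad S(\tfrac53,-\tfrac13)=\{\lfloor\tfrac{5n-1}3\rfloor\}=\{1,3,4,6,8,9,\dots\}.$$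
The first consists of the positive integers congruent to $0,2$ modulo $5$, the second of those congruent to $1,3,4$; the ratios are $\frac32$ and $\frac23$. So the proof must use $m\ge3$ in both the irrational and the rational case.

**Distinct integer moduli.** Suppose $m\ge2$ and all $\alpha_j$ are distinct integers, so that the sequences are arithmetic progressions. Let $d$ be the largest, and take $\theta=1/d$ in (2). By Lemma 1(b), $M_{1/d}(b_j)\ne0$ only if $\alpha_j/d\in\mathbb Z$, which happens only for $\alpha_j=d$. So (2) has a single nonzero term, which is absurd. Hence there is no such partition at all. This is the model for what follows: choose $\theta$ so that few terms survive.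

**A partition with three sequences.** Here is one with distinct moduli:
$$S(\tfrac74,0)=\{1,3,5,7,8,10,\dots\},\qquad S(\tfrac72,-1)=\{2,6,9,13,\dots\},\qquad S(7,-3)=\{4,11,\dots\}.$$
They are the residue classes $\{1,3,5,0\}$, $\{2,6\}$, $\{4\}$ modulo $7$. The ratios $7/\frac74=4$, $7/\frac72=2$ are integers, as Theorem 2 predicts with $D=7$. Here the frequency $\theta=1/7$ sees all three sequences: by Lemma 1(b), with inverses $\bar1=1$, $\bar2=4$, $\bar4=2$ modulo $7$, the three coefficients have absolute values $\frac1{14}$ times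
$$\frac1{\sin(\pi/7)},\qquad\frac1{\sin(4\pi/7)}=\frac1{\sin(3\pi/7)},\qquad\frac1{\sin(2\pi/7)}.$$
They sum to zero, so the first is at most the sum of the other two. In fact there is equality: with $x=\pi/7$,
$$\frac1{\sin x}-\frac1{\sin3x}=\frac{\sin3x-\sin x}{\sin x\sin3x}=\frac{2\cos2x}{\sin3x}=\frac{2\cos2x}{\sin4x}=\frac1{\sin2x},$$
using $\sin3x=\sin(\pi-3x)=\sin4x$. So there is no room to spare in this example, and any argument that refutes non-integral ratios by comparing absolute values must be sharp enough not to refute this partition.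

## 4. Irrational moduli cannot occur when $m\ge3$

Suppose some $\gamma_j$ is irrational. We reach a contradiction in four steps.

**Step 1: one frequency forces rigid relations.** The aim is the following claim. *If $\gamma_i$ is irrational and $\gamma_i/\gamma_j\notin\mathbb Z$ for all $j\ne i$, then all $\gamma_j$ are irrational, and for every $j\ne i$ there is a positive integer $K_{ij}$ with*
$$K_{ij}\,\gamma_j=1-\gamma_i.\tag{3}$$
Take $\theta=\gamma_i$ in (2). A rational $\gamma_j=q/p$ contributes nothing, since $p\gamma_i\notin\mathbb Z$. Let $J$ be the set of $j$ with $\gamma_j$ irrational and $\gamma_i=k_j\gamma_j+l_j$ for some integers $k_j,l_j$. These integers are unique because $\gamma_j$ is irrational, and $k_j\ne0$ because $\gamma_i$ is irrational. Also $i\in J$ with $k_i=1$. By Lemma 1(a) exactly the $j\in J$ contribute, with absolute values $1/(2\pi|k_j|)$. So (2) gives $1\le\sum_{j\in J\setminus\{i\}}1/|k_j|$.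

For $j\in J\setminus\{i\}$ we have $l_j\ne0$, since $l_j=0$ would make $\gamma_i/\gamma_j=k_j$ an integer. Hence $|k_j|\gamma_j=|\gamma_i-l_j|\ge1-\gamma_i$: if $l_j\ge1$ this number is $l_j-\gamma_i\ge1-\gamma_i$, and if $l_j\le-1$ it is at least $1+\gamma_i$. Therefore, using (1),
$$1\le\sum_{j\in J\setminus\{i\}}\frac1{|k_j|}\le\frac{\sum_{j\in J\setminus\{i\}}\gamma_j}{1-\gamma_i}\le1 .$$
So equality holds throughout. Equality on the right means that $J$ contains every index, so all $\gamma_j$ are irrational. Equality in the middle means $|k_j|\gamma_j=1-\gamma_i$ for all $j\ne i$; put $K_{ij}=|k_j|$.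

**Step 2: all $\gamma_j$ are irrational.** For this we need one index to which the claim applies. Let $\gamma_i$ be the smallest irrational one. If $\gamma_i=k\gamma_j$ with $j\ne i$ and $k$ an integer, then $k\ge2$ by positivity and distinctness, so $\gamma_j=\gamma_i/k$ is irrational and smaller, a contradiction. So the claim applies to $i$.

**Step 3: the claim applies to every index.** This will let us use (3) for two indices at once. Fix $j$, and let $\gamma_c$ be the smallest of the $\gamma_l$ with $\gamma_j/\gamma_l\in\mathbb Z$ (the index $l=j$ is allowed). If $\gamma_c/\gamma_l\in\mathbb Z$ for some $l\ne c$, then $\gamma_j/\gamma_l\in\mathbb Z$ and $\gamma_l<\gamma_c$, against the choice of $c$. So the claim applies to $c$. If $c\ne j$, write $\gamma_j=k\gamma_c$; then (3) gives $K_{cj}k\gamma_c=1-\gamma_c$, so $\gamma_c=1/(K_{cj}k+1)$ is rational, a contradiction. So $c=j$.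

**Step 4: the contradiction, using a third sequence.** Let $\gamma_0$ denote the largest density and let $a\ne b$ be two other indices; they exist because $m\ge3$. By (3), $K_{a0}\gamma_0=1-\gamma_a$ and $K_{b0}\gamma_0=1-\gamma_b$, so
$$(K_{a0}-K_{b0})\gamma_0=\gamma_b-\gamma_a,\qquad 0<|\gamma_b-\gamma_a|<\gamma_0 .$$
A nonzero integer multiple of $\gamma_0$ has absolute value at least $\gamma_0$. This is a contradiction. Hence **all moduli are rational**. (For distinct moduli this recovers a theorem of R. L. Graham, J. Combin. Theory Ser. A 15 (1973), which we did not use.)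

## 5. Rational moduli: cosecants at a divisibility-maximal numerator

Write $\gamma_j=q_j/p_j$ in lowest terms, so $\alpha_j=p_j/q_j$ and $p_j\ge2$. Following the arithmetic-progression case, we choose a frequency at which only one numerator survives.

**Definition.** A numerator $d$ among $p_1,\dots,p_m$ is *divisibility-maximal* if $d\mid p_j$ implies $p_j=d$. (Among $4,6,9,12$ the divisibility-maximal numbers are $9$ and $12$.) Fix any such $d$ and put
$$I=\{j:p_j=d\},\qquad R=\{q_j:j\in I\},\qquad\sigma=d-\sum_{q\in R}q .$$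

The elements of $R$ are distinct because the moduli are; they are coprime to $d$ and lie in $\{1,\dots,d-1\}$. Since $\sum_{j\in I}\gamma_j\le1$, we have $\sigma\ge0$. In the example of Section 3, $d=7$, $R=\{1,2,4\}$, $\sigma=0$.

**Definition.** For distinct $q,r\in R$, with $r\bar r\equiv1\pmod d$, let $s(q,r)$ be the distance from $q\bar r$ to the nearest multiple of $d$.

Thus $1\le s(q,r)\le d/2$, $s(q,r)$ is coprime to $d$, and $s(q,r)\,r\equiv\pm q\pmod d$. In the example $s(1,2)=3$ (as $3\cdot2=7-1$) and $s(1,4)=2$ (as $2\cdot4=7+1$).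

Take $\theta=q/d$ with $q\in R$ in (2). By Lemma 1(b), $j$ contributes only if $p_jq/d\in\mathbb Z$, that is, if $d\mid p_j$, that is, if $j\in I$. The index with $q_j=r$ contributes absolute value $\frac1{2d}\cdot\frac1{|\sin(\pi q\bar r/d)|}$, which is $\frac1{2d\sin(\pi/d)}$ for $r=q$ and $\frac1{2d\sin(\pi s(q,r)/d)}$ otherwise. Hence
$$\frac1{\sin(\pi/d)}\le\sum_{r\in R\setminus\{q\}}\frac1{\sin(\pi s(q,r)/d)}\qquad(q\in R).\tag{4}$$

We record three first consequences.

**(F1)** *$q+r\ne d$ for distinct $q,r\in R$.* Otherwise two densities sum to $1$, and there is no room for a third sequence, although $m\ge3$. (In the example with $\frac52,\frac53$ exactly this happens: $2+3=5$.)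

**(F2)** *$s(q,r)\ge2$, and for fixed $q$ the numbers $s(q,r)$, $r\in R\setminus\{q\}$, are distinct.* If $s(q,r)=1$ then $r\equiv\pm q\pmod d$, so $r=q$ or $r+q=d$, both excluded. If $s(q,r)=s(q,r')=s$ with $r\ne r'$, then $sr\equiv\pm q$ and $sr'\equiv\pm q$, so $s(r-r')\equiv0$ or $s(r+r')\equiv0$; since $s$ is coprime to $d$, $r=r'$ or $r+r'=d$, both excluded.

**(F3)** *$|R|\ge3$, and if $|R|=3$ then $d<10$.* If $|R|=1$, the right side of (4) is $0$. If $|R|=2$, then (4) says $\frac1{\sin(\pi/d)}\le\frac1{\sin(\pi s/d)}$ with $2\le s\le d/2$, false because sine is increasing on $[0,\pi/2]$. Let $|R|=3$ and suppose $d\ge10$; put $x=\pi/d$. The two values of $s$ are distinct, at least $2$ and at most $d/2$, so $\frac1{\sin x}\le\frac1{\sin2x}+\frac1{\sin3x}$ (note $3x<\pi/2$). Multiplying by $\sin x$,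
$$1\le\frac1{2\cos x}+\frac1{3-4\sin^2x}.$$
But $\cos x\ge\cos\frac\pi{10}>0.95$ and $\sin^2x\le\sin^2\frac\pi{10}<0.1$, so the right side is less than $\frac1{1.9}+\frac1{2.6}<1$, a contradiction.

Since $|R|\ge3$ we also have $d\ge1+2+3=6$.

**Definition.** An element $q\in R$ is *minimal* if no $r\in R\setminus\{q\}$ divides $q$. For minimal $q$ and $r\in R\setminus\{q\}$ write
$$s(q,r)\,r=k\,d+\varepsilon q,\qquad\varepsilon=\pm1,\quad k=k(q,r)\in\mathbb Z.\tag{5}$$

The pair $(k,\varepsilon)$ is unique: if both signs occurred, $d\mid2q$, hence $d\mid2$, against $d\ge6$. For minimal $q$ we have $k(q,r)\ge1$. Indeed $k\le-1$ would make the right side at most $-d+q<0$, and $k=0$ would give $s(q,r)\,r=q$, so $r\mid q$, against minimality.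

For instance, in the set $\{2,3,4,5\}$ the elements $2,3,5$ satisfy the condition in this definition and $4$ does not; computing with $d=17$ gives $5\cdot3=17-2$, $3\cdot5=17-2$ and $8\cdot4=2\cdot17-2$, so the recipe yields $k(2,3)=k(2,5)=1$ and $k(2,4)=2$. (Only the definitions are illustrated here.)

## 6. Where the irrational argument breaks: the excess of $1/\sin y$ over $1/y$

The sensible next move is to copy Section 4. For minimal $q$, (5) with $k\ge1$ gives $s(q,r)\ge(d-q)/r$. If we were allowed to replace $1/\sin y$ by $1/y$ in (4), we would get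
$$\frac d\pi\le\sum_{r\ne q}\frac d{\pi s(q,r)}\le\frac d\pi\cdot\frac{\sum_{r\ne q}r}{d-q}=\frac d\pi\cdot\frac{d-q-\sigma}{d-q}\le\frac d\pi ,$$
equality everywhere, and rigid relations $s(q,r)\,r=d-q$ as in (3). But the replacement is not allowed. On the right side of (4) the angles $\pi s(q,r)/d$ can be as large as $\pi/2$, and there $1/\sin y$ exceeds $1/y$ noticeably. For $d=7$, $R=\{1,2,4\}$, $q=1$ the replaced inequality reads $1\le\frac13+\frac12$, which is false, although the partition exists. So this argument stops exactly at the excess $\frac1{\sin y}-\frac1y$, and we have to keep an account of it.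

The account comes out as follows. We shall see that the total excess is at most $\sum_r\eta_r$ with $\eta_r<0.6/r$ for $r\ge3$, which grows only like the logarithm of $Q=\max R$. On the other hand, if $k(q,r)\ge2$ for some $r$, then $s(q,r)$ is about twice its minimal size, and the term of $r$ falls short by an amount $\delta_r$ that grows linearly in $r$. At $r=Q$ this shortfall beats all the excess. So one cannot expect full rigidity, but one does get $k(q,Q)=1$ for the largest element $Q$. By (5) this is a divisibility, $Q\mid d\pm q$, for every minimal $q\ne Q$. That is enough.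

**The functions $\eta$ and $\delta$.** This step collects the analysis needed. For $0<y<\pi$ put $\eta(y)=\frac1{\sin y}-\frac1y$. The classical partial fraction expansion of the cosecant gives
$$\eta(y)=\sum_{n\ge1}(-1)^{n+1}\frac{2y}{n^2\pi^2-y^2}=\sum_{t\ge1}\Big(\frac2{\pi^{2t}}\sum_{n\ge1}\frac{(-1)^{n+1}}{n^{2t}}\Big)y^{2t-1},$$
where expanding each fraction in a geometric series and interchanging is justified by absolute convergence, because $\sum_n\frac{2y}{n^2\pi^2-y^2}<\infty$. Each inner sum is alternating with decreasing terms and first term $1$, so all coefficients are positive. Therefore $\eta(y)$ is positive and increasing, and $\eta(y)/y$ is increasing. Moreover $\eta'\ge0$ says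
$$\frac{\cos y}{\sin^2y}\le\frac1{y^2}\qquad(0<y<\pi).\tag{6}$$
Put
$$\eta_n=\eta(\pi/n)=\frac1{\sin(\pi/n)}-\frac n\pi\ (n\ge2),\qquad\delta_n=\frac n\pi-\frac1{\sin(2\pi/n)}=\frac n{2\pi}-\eta(2\pi/n)\ (n\ge3).$$
By monotonicity of $\eta$, $\eta_n$ decreases and $\delta_n$ increases with $n$. From $\eta_2=1-\frac2\pi$, $\eta_3=\frac2{\sqrt3}-\frac3\pi$, $\eta_4=\sqrt2-\frac4\pi$, $\delta_4=\frac4\pi-1$, $\delta_6=\frac6\pi-\frac2{\sqrt3}$, and $\eta_5,\delta_5$ computed from $\sin36^\circ,\sin72^\circ$,
$$\eta_2<0.3634,\quad\eta_3<0.1998,\quad\eta_4<0.1410,\quad\eta_5<0.1098;\qquad\delta_4>0.273,\quad\delta_5>0.540,\quad\delta_6>0.755.\tag{7}$$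
Thus $\delta_n>0$ for $n\ge4$. (But $\delta_3=-\eta_3<0$, because $\sin\frac{2\pi}3=\sin\frac\pi3$.) Monotonicity of $\eta(y)/y$ gives
$$\eta_n\le\frac3n\,\eta_3<\frac{0.6}n\ (n\ge3),\qquad\eta(2\pi/n)\le\frac6n\,\eta_3<\frac{1.2}n\ (n\ge6),\qquad\delta_n>\frac n{2\pi}-\frac{1.2}n\ (n\ge6).\tag{8}$$

## 7. Bookkeeping: excess at most $\eta_r$, shortfall at least $\delta_r$

For minimal $q\in R$, with $\tau=q/d$, compare each term of (4) with its linear share:
$$X(r)=\frac1{\sin(\pi s(q,r)/d)}-\frac r{\pi(1-\tau)}\qquad(r\in R\setminus\{q\}).$$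

**Lemma 2.** Let $q\in R$ be minimal.

(i) $\sum_{r\ne q}X(r)>\sigma/\pi\ge0$.

(ii) $X(r)\le\eta_r$ for every $r\in R\setminus\{q\}$; here $r\ge2$.

(iii) If $k(q,r)\ge2$, then $r\ge3$ and $X(r)\le-\delta_r$.

(iv) If $q\ge2$, $q\mid r$ and $r\ne q$, then $k(q,r)\ge2$ and $r\ge4$.

**Proof of (i).** This is (4) rewritten. We have $\frac1{\sin(\pi/d)}>\frac d\pi$ and $\sum_{r\ne q}r=d-q-\sigma=d(1-\tau)-\sigma$. So (4) gives
$$\sum_{r\ne q}X(r)>\frac d\pi-\frac{d(1-\tau)-\sigma}{\pi(1-\tau)}=\frac\sigma{\pi(1-\tau)}\ge\frac\sigma\pi .$$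

**Proof of (ii).** This bounds the excess. The value $r=1$ is impossible, since $1$ would divide $q$. As $k\ge1$, (5) gives $s(q,r)\ge(d-q)/r$. With $y=\pi(1-\tau)/r$ we get $y\le\pi s(q,r)/d\le\pi/2$, where sine is increasing, so
$$\frac1{\sin(\pi s(q,r)/d)}\le\frac1{\sin y}=\frac1y+\eta(y)=\frac r{\pi(1-\tau)}+\eta(y)\le\frac r{\pi(1-\tau)}+\eta_r ,$$
because $y<\pi/r$ and $\eta$ is increasing.

**Proof of (iii).** This bounds the shortfall. Now (5) gives $s(q,r)\ge(2d-q)/r$. Since $s(q,r)\le d/2$, we get $r\ge4-2\tau>2$, so $r\ge3$. As in (ii), $\pi(2-\tau)/r\le\pi s(q,r)/d\le\pi/2$, and hence $X(r)\le f(\tau)$, where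
$$f(t)=\frac1{\sin(\pi(2-t)/r)}-\frac r{\pi(1-t)} .$$
We remove the dependence on $\tau$ by showing that $f$ decreases on $[0,\tau]$. For $0\le t\le\tau$ put $y=\pi(2-t)/r$; then $0<y\le2\pi/3<\pi$, and by (6)
$$f'(t)=\frac\pi r\cdot\frac{\cos y}{\sin^2y}-\frac r{\pi(1-t)^2}\le\frac\pi r\cdot\frac{r^2}{\pi^2(2-t)^2}-\frac r{\pi(1-t)^2}=\frac r\pi\Big(\frac1{(2-t)^2}-\frac1{(1-t)^2}\Big)<0 .$$
So $X(r)\le f(\tau)\le f(0)=\frac1{\sin(2\pi/r)}-\frac r\pi=-\delta_r$.

**Proof of (iv).** This tells us where shortfalls occur. In (5) both $s(q,r)\,r$ and $\varepsilon q$ are divisible by $q$, so $q\mid kd$. As $\gcd(q,d)=1$, $q\mid k$. Since $k\ge1$, $k\ge q\ge2$. And $r\ge2q\ge4$. $\blacksquare$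

In the example $d=7$, $R=\{1,2,4\}$, $q=1$ we have $k(1,2)=k(1,4)=1$ and $\frac r{\pi(1-\tau)}=\frac{7r}{6\pi}$. Numerically $X(2)\approx1.0257-0.7427=0.2830\le\eta_2$ and $X(4)\approx1.2790-1.4854=-0.2064\le\eta_4$, with positive sum $0.0766$, as (i) demands.

## 8. The largest element of $R$ divides $d+q$ or $d-q$

**Lemma 3.** Assume $1\notin R$ and $Q:=\max R\ge5$. If $q\ne Q$ is minimal in $R$, then $k(q,Q)=1$; consequently $Q\mid d+q$ or $Q\mid d-q$.

**Proof.** Suppose $k(q,Q)\ge2$. The plan is to show that the shortfall at $Q$ exceeds the total possible excess. By Lemma 2(i), (iii) for $r=Q$, and (ii) for all other $r$,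
$$0<\sum_{r\ne q}X(r)\le-\delta_Q+\sum_{r\in R\setminus\{q,Q\}}\eta_r,\qquad R\setminus\{q,Q\}\subseteq\{2,\dots,Q-1\}\setminus\{q\}.$$
We show that $\sum\eta_r<\delta_Q$, the sum being over $r\in R\setminus\{q,Q\}$, in all cases.

*Case $Q\ge7$.* By (7) and (8), $\sum\eta_r<g(Q)$ and $\delta_Q>h(Q)$, where
$$g(Q)=0.3634+0.6\sum_{n=3}^{Q-1}\frac1n,\qquad h(Q)=\frac Q{2\pi}-\frac{1.2}Q .$$
Now $g(7)=0.3634+0.6\cdot0.95=0.9334<0.942<h(7)$, and for $Q\ge7$
$$g(Q+1)-g(Q)=\frac{0.6}Q<0.09<0.15<\frac1{2\pi}<h(Q+1)-h(Q).$$
By induction $g(Q)<h(Q)$ for all $Q\ge7$.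

*Case $Q=6$.* Here $q\in\{2,3,4,5\}$, so $\eta_q\ge\eta_5$ and $\sum\eta_r\le\eta_2+\eta_3+\eta_4+\eta_5-\eta_q\le\eta_2+\eta_3+\eta_4<0.705<\delta_6$.

*Case $Q=5$.* Here $q\in\{2,3,4\}$. If $q=2$, then $\sum\eta_r\le\eta_3+\eta_4<0.341<\delta_5$. If $q=3$, then $\sum\eta_r\le\eta_2+\eta_4<0.505<\delta_5$. If $q=4$, then $2\notin R$ by minimality of $4$, and $\sum\eta_r\le\eta_3<\delta_5$.

Each case is a contradiction, so $k(q,Q)=1$, and (5) reads $s(q,Q)\,Q=d+\varepsilon q$. $\blacksquare$

**A consequence.** Under the hypotheses of Lemma 3, *any two distinct minimal elements $a,b$ of $R\setminus\{Q\}$ satisfy*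
$$a+b=Q.\tag{9}$$
Indeed $d\equiv\pm a$ and $d\equiv\pm b\pmod Q$, so $Q$ divides $a-b$ or $a+b$. The first is impossible as $0<|a-b|<Q$, and $0<a+b<2Q$ leaves only $a+b=Q$. In particular, at most two minimal elements differ from $Q$: three of them, $a,b,c$, would give $a+b=a+c$, so $b=c$.

## 9. Proof of Theorem 1: a divisibility-free $R$ is too small and too large

By Section 4 all moduli are rational. Suppose no ratio $\alpha_i/\alpha_j$ with $i\ne j$ is an integer, and choose $d$, $R$ as in Section 5.

**Step 1: translate.** We express the assumption in terms of $R$. For $i,j\in I$ we have $\alpha_i/\alpha_j=q_j/q_i$, so no element of $R$ divides another. By (F3), $|R|\ge3$; hence $1\notin R$, and every element of $R$ is minimal.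

**Step 2: exclude $|R|=3$.** Here (F3) suffices. If $2\in R$, the other two elements are distinct odd numbers $\ge3$ and the sum of $R$ is at least $2+3+5=10$. Otherwise it is at least $3+4+5=12$. So $d\ge10$, contradicting (F3).

**Step 3: exclude $|R|\ge4$.** Here Lemma 3 is used. Of two integers with the same odd part, one divides the other. So the odd parts of the elements of $R$ are distinct, and among at least four distinct odd positive integers one is $\ge7$. Hence $Q=\max R\ge7$. The set $R\setminus\{Q\}$ contains at least three elements, all minimal, contradicting the consequence of (9). $\blacksquare$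

## 10. The number 1 lies in $R$

For Theorem 2 we drop the assumption on ratios; $d$ is again any divisibility-maximal numerator. This section proves: $1\in R$, i.e. **the integer $d$ is itself one of the moduli**. The difference from Section 9 is that $R$ may now contain divisibilities, but Lemma 2(iv) says that each of them produces a shortfall.

Suppose $1\notin R$. By (F3), $|R|\ge3$, so $Q=\max R\ge4$.

**Step 1: the case $Q=4$.** It lies outside Lemma 3 and is done directly. Here $R=\{2,3,4\}$, and $2$ is minimal. By Lemma 2(iv), $k(2,4)\ge2$, so by Lemma 2 with $q=2$, $0<X(3)+X(4)\le\eta_3-\delta_4<0$, a contradiction.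

From now on $Q\ge5$. Let $A$ be the set of minimal elements of $R$. Every $x\in R\setminus A$ is a proper multiple of an element of $A$, namely of the smallest element of $R$ dividing $x$.

**Step 2: the shape of $A$.** We show that $A$ has two or three elements. If $Q\notin A$, then $Q$ is a proper multiple of some $c\in A$, and $c\ge2$. Lemma 2(iv) gives $k(c,Q)\ge2$, contradicting Lemma 3. So $Q\in A$. By the consequence of (9), $|A\setminus\{Q\}|\le2$. Also $a:=\min R$ lies in $A\setminus\{Q\}$. Hence
$$A=\{a,Q\}\qquad\text{or}\qquad A=\{a,b,Q\}\ \text{ with }a<b,\ Q=a+b .$$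

**Step 3: elements outside $A$ are multiples of $a$.** This locates the shortfalls. Let $x\in R\setminus A$; it is a proper multiple of an element of $A$. That element is not $Q$, since $x<Q$. It is not $b$, since $2b>a+b=Q$. So it is $a$. By Lemma 2(iv) and (iii) with base $q=a\ge2$,
$$x\ge2a\ge4,\qquad X(x)\le-\delta_x\le-\delta_4<0\qquad(x\in R\setminus A).$$
In the remaining steps the base is $q=a$.

**Step 4: $A=\{a,Q\}$ is impossible.** Since $|R|\ge3$, some $x\in R\setminus A$ exists, and Lemma 2 gives $0<\sum X\le\eta_Q-\delta_4\le\eta_5-\delta_4<0$, a contradiction.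

**Step 5: $A=R=\{a,b,a+b\}$ is impossible.** Here there is no shortfall, but $R$ is small. We have $a\ge2$, $b\ge3$, so $d\ge2(a+b)\ge10$ while $|R|=3$, contradicting (F3).

**Step 6: $A=\{a,b,Q\}\ne R$ is impossible.** Here at least one shortfall competes with the excess of $b$ and $Q$:
$$0<\sum_{r\ne a}X(r)\le\eta_b+\eta_Q-\sum_{x\in R\setminus A}\delta_x,\qquad R\setminus A\ne\emptyset .$$

*If $a\ge3$:* then $b\ge4$, $Q\ge7$ and each $x\ge6$. So $\eta_b+\eta_Q\le2\eta_4<0.283<\delta_6$, a contradiction.

*If $a=2$:* then $b$ is odd, because $b$ is minimal and so $2\nmid b$. If $b\ge5$, then $\eta_b+\eta_Q\le2\eta_5<0.22<\delta_4$, a contradiction.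

*If $a=2$, $b=3$:* then $Q=5$, and $R\setminus A$ can only be $\{4\}$, so $R=\{2,3,4,5\}$. Now the total excess alone would not be beaten by Lemma 2(i) with $\sigma=0$: our upper bound is
$$\sum X\le\eta_3+\eta_5-\delta_4<0.1,$$
and it need not be negative. But $\sigma$ is large here. Indeed $d\ge2+3+4+5=14$ and $d$ is coprime to $30$, and $14,15,16$ are not, so $d\ge17$ and $\sigma=d-14\ge3$. Lemma 2(i) gives $\sum X>3/\pi>0.9$, a contradiction.

All cases are exhausted, so $1\in R$.

## 11. Numerator $d$ occupies more than half the density, and Theorem 2 follows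

**Step 1: $\sum_{j\in I}1/\alpha_j>\frac12$.** This is what will make $d$ unique. Since $1\in R$ and $1$ is minimal, we may use base $q=1$ in Lemma 2. Parts (i) and (ii) give
$$\sigma<\pi\sum_{r\in R,\ r\ge2}\eta_r .$$
For $r\ge2$ we have $\pi\eta_r\le\pi\eta_2=\pi-2<2\le r$. Hence $\sigma<\sum_{r\in R,\,r\ge2}r=d-\sigma-1<d-\sigma$, so $\sigma<d/2$, and
$$\sum_{j\in I}\frac1{\alpha_j}=\frac1d\sum_{q\in R}q=1-\frac\sigma d>\frac12 .$$

**Step 2: there is only one divisibility-maximal numerator.** We use that Step 1 holds for every such numerator. If $d\ne d'$ were both divisibility-maximal, the disjoint families $\{j:p_j=d\}$ and $\{j:p_j=d'\}$ would each have total density more than $\frac12$, contradicting (1). So $d$ is unique. Every $p_j$ divides some divisibility-maximal numerator, so every $p_j$ divides $d$.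

**Step 3: conclusion.** It remains to read off the assertions of Theorem 2. All moduli are rational by Section 4. Put $D=d$. By Section 10, the integer $D$ is a modulus, and it is the largest one, since $\alpha_j=p_j/q_j\le p_j\le D$. For every $j$,
$$\frac D{\alpha_j}=q_j\cdot\frac D{p_j}\in\mathbb Z .$$
By (F3), at least three moduli have numerator exactly $D$ in lowest terms, and by Step 1 their densities sum to more than $\frac12$. $\blacksquare$

**Remark.** Put $w_i=D/\alpha_i$. Theorem 2 with (1) says that in every such partition the densities are $w_i/D$ with distinct positive integers $w_i$, $\sum_iw_i=D$ and $\min_iw_i=1$. For the partition of Section 3, $\{w_i\}=\{1,2,4\}$ and $D=7$. The full Fraenkel conjecture, that $\{w_i\}=\{1,2,4,\dots,2^{m-1}\}$, is not claimed here.
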